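\title{A line arrangement with no nonrepetitive 4-coloring}

\begin{abstract}
A coloring of the intersection points of a line arrangement is nonrepetitive if along no line some block of consecutive colors is immediately repeated. We disprove the conjecture that four colors suffice for every arrangement. The counterexample consists of 51 lines, a piece of the square grid together with its diagonals, and every 4-coloring of it already contains a repetition of period 1, 2 or 4. For the infinite grid with diagonals we show that four colors do avoid all repetitions of period at most 3, and that six colors avoid all repetitions.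
\end{abstract}

\section{Introduction}\label{sec:intro}

A sequence $r_1r_2\dots r_{2t}$ with $t\ge1$ is a \emph{repetition of period $t$} if $r_i=r_{i+t}$ for $i=1,\dots,t$. For instance, $0303$ is a repetition of period $2$ and $20302030$ is a repetition of period $4$. A \emph{segment} of a sequence is a subsequence of consecutive terms, and a sequence is \emph{nonrepetitive} if none of its segments is a repetition. A \emph{line arrangement} is a finite set $L$ of lines in the plane; its \emph{points} are the intersection points of its lines. A coloring of the points of $L$ is \emph{nonrepetitive} if for every line $\ell\in L$ the sequence of colors of the points on $\ell$, read in their order along $\ell$, is nonrepetitive. How many colors are needed to color every arrangement in this way?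

On a single line the answer is three. Two colors fail as soon as the line carries four points, because a two-letter word of length four without equal neighbors has the form $abab$. Three colors suffice by Thue's theorem \cite{Thue}: there is an infinite nonrepetitive sequence $s(0)s(1)s(2)\dots$ over three letters. Three colors also suffice for a rectangular grid of lines $x=i$, $y=j$ with $i,j\ge0$: give the point $(i,j)$ the color $s(i+j)$, and every line reads a segment of Thue's sequence. In general the lines interact more strongly. If only repetitions of period $1$ are forbidden, we are asking for a proper coloring of the graph in which consecutive points on a line are adjacent. This graph is planar, since two of its straight edges can meet only at a point of the arrangement, and so four colors suffice by the four color theorem. One line costs three colors and the period $1$ costs at most four, so it is tempting to guess that four colors handle all lines and all periods at once.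

This guess is the conjecture posed in \cite{NCLA}: \emph{every line arrangement has a nonrepetitive coloring with at most four colors.} Two bounds are known. Every arrangement has a nonrepetitive coloring with at most $405$ colors, and the $10$ lines determined by the vertices of a regular pentagon have none with three colors. We show that the conjecture is false.

\begin{theorem}\label{thm:main}
Let $L$ consist of the lines
\[
x=i\ \ (-4\le i\le5),\qquad y=j\ \ (-4\le j\le 4),\qquad x-y=k\ \text{ and }\ x+y=k\ \ (-7\le k\le 8),
\]
so that $|L|=10+9+16+16=51$. In every coloring of the points of $L$ with four colors, some line of $L$ contains a repetition of period $1$, $2$ or $4$. Hence $L$ has no nonrepetitive coloring with four colors.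
\end{theorem}

The arrangement $L$ is a finite part of the infinite arrangement $\mathcal T$ of all lines $x=i$, $y=j$, $x\pm y=k$ with $i,j,k\in\mathbb Z$. The points of $\mathcal T$ on a line form a bi-infinite sequence, and the definitions above apply to it without change.

\begin{corollary}\label{cor:sizes}
For every $n\ge51$ there is an arrangement of $n$ lines in which every coloring with four colors contains a repetition of period $1$, $2$ or $4$. The same conclusion holds for $\mathcal T$.
\end{corollary}

Two constructions on $\mathcal T$ show how far the obstruction goes.

\begin{proposition}\label{prop:four}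
The arrangement $\mathcal T$ has a coloring with four colors without repetitions of period at most $3$. Thus $T=4$ is the least $T$ such that repetitions of period at most $T$ are unavoidable with four colors on $\mathcal T$.
\end{proposition}

\begin{proposition}\label{prop:six}
The arrangement $\mathcal T$ has a nonrepetitive coloring with six colors. Hence the least number of colors in a nonrepetitive coloring of $\mathcal T$ is $5$ or $6$.
\end{proposition}

We do not determine which of the two values holds for $\mathcal T$, nor the least number of colors that suffices for all line arrangements. By Theorem~\ref{thm:main} and the known upper bound, the latter lies between $5$ and $405$.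

Theorem~\ref{thm:main} is proved in Sections \ref{sec:grid}--\ref{sec:end} by a local analysis that needs no computer, and the two propositions are proved in Sections \ref{sec:four} and~\ref{sec:six}.

\section{The grid with diagonals}\label{sec:grid}

We call the lines $y=j$ \emph{rows}, the lines $x=i$ \emph{columns}, and the lines $x\pm y=k$ \emph{diagonals}. A row or a column meets any other line of $\mathcal T$ in an integer point. The diagonals $x-y=k$ and $x+y=l$ meet in $\bigl(\frac{k+l}2,\frac{l-k}2\bigr)$, whose coordinates are both integers or both halves of odd integers. So the points of $\mathcal T$ are the integer points, called \emph{vertices}, and the centers of the unit squares, called \emph{faces}. A row or column carries only vertices; a diagonal carries vertices and centers alternately. We write $f$ for the color of a vertex and $g$ for the color of the center of a face, and we speak of the color of a face. Two vertices are \emph{neighbors} if they are consecutive on a row or column.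

\subsection*{Reduction to a rectangle}
Let $Q=[-4,5]\times[-4,4]$. A coloring of the vertices and centers in $Q$ with the colors $0,1,2,3$ is \emph{admissible} if on no line of $\mathcal T$ the colors of consecutive points in $Q$ form a repetition of period $1$, $2$ or $4$. Everything rests on the following statement.

\begin{proposition}\label{prop:Q}
There is no admissible coloring of $Q$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:sizes} from Proposition~\ref{prop:Q}]
Let $M$ be any set of lines with $L\subseteq M\subseteq\mathcal T$. Every vertex in $Q$ lies on a row and a column of $L$. A center in $Q$ has the form $(i+\frac12,j+\frac12)$ with $-4\le i\le4$ and $-4\le j\le3$; then $i-j$ and $i+j+1$ lie in $[-7,8]$, so both diagonals through this center belong to $L$. Hence the points of $M$ in $Q$ are exactly the vertices and centers in $Q$. A line of $\mathcal T$ with at least two points in $Q$ is a row, a column, or a diagonal through a center in $Q$, and therefore belongs to $L$. Since $Q$ is convex, the points in $Q$ on such a line form a segment of the sequence of points of $M$ on that line. So a 4-coloring of $M$ without repetitions of period $1,2,4$ would restrict to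 an admissible coloring of $Q$, and none exists. Take $M=L$ for the theorem. For the corollary take $M=\mathcal T$, or add to $L$ the first $n-51$ of the lines $x=6,\ x=7,\dots$.
\end{proof}

\subsection*{What a face forces}
The purpose of the diagonals is to put into each face a point that is consecutive to all four corners. The effect is easiest to see with one color less.

\begin{example}\label{ex:three}
Color the vertices and centers in $[0,3]\times[0,1]$ with three colors, without repetitions of period $1$. The corners of a face avoid the color of the center, so they use two colors, and these alternate around the face. Thus opposite corners of every face agree: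
\[
f(0,0)=f(1,1)=f(2,0),\qquad f(1,0)=f(2,1)=f(3,0).
\]
The row $y=0$ reads $abab$, a repetition of period $2$.
\end{example}

With four colors the corners of a face may use three colors, and only one pair of opposite corners is forced to agree.

\begin{lemma}[face rule]\label{lem:face}
In an admissible coloring let $p,q,p',q'$ be the corners of a face in cyclic order, and suppose $f(q)\ne f(q')$. Then $f(p')=f(p)$, and the color of the face is the unique color other than $f(p),f(q),f(q')$.
\end{lemma}

\begin{proof}
There is no repetition of period $1$, so neighbors have different colors, and the face differs in color from its four corners. Both $f(p)$ and $f(p')$ differ from the two colors $f(q),f(q')$. If $f(p')\ne f(p)$, the corners would use all four colors and none would be left for the face. So the corners use exactly three colors and the face has the fourth.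
\end{proof}

The proof of Proposition~\ref{prop:Q} recovers, step by step, the rigidity that was immediate in Example~\ref{ex:three}. The face rule applies at a vertex whenever two of its neighbors on a common face differ, so the natural datum is the pattern of colors on the four neighbors. Periods $1$ and $2$ leave two of the six possible patterns (Section~\ref{sec:types}). Period $4$ arranges these two in a checkerboard, one class of which has a single color (Section~\ref{sec:checker}). Then a diagonal through the other class has only three colors at its disposal, and this fails (Section~\ref{sec:end}).

\section{Patterns around a vertex: periods 1 and 2}\label{sec:types}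

Suppose from now on, until the end of Section~\ref{sec:end}, that an admissible coloring of $Q$ is given. The \emph{depth} of a vertex $v$ is the largest $d$ such that the $(2d+1)\times(2d+1)$ block of vertices centered at $v$ lies in $Q$. If $v$ has depth at least $d$, then $v+(a,b)$ has depth at least $d-\max(|a|,|b|)$. For $v$ of depth at least $1$ we name the surrounding points by the compass, as in Figure~\ref{fig:block}: the neighbors are $E,N,W,S$, the \emph{corners of $v$} are $NE,NW,SW,SE$, the corresponding lowercase letters $e,n,\dots,se$ denote their colors, and $g_{ne},g_{nw},g_{sw},g_{se}$ are the colors of the four faces at $v$.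

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray] (-1,-1) grid (1,1);
\draw[gray] (-1,-1)--(1,1) (-1,1)--(1,-1) (0,1)--(1,0)--(0,-1)--(-1,0)--cycle;
\foreach \x/\y/\z in {0/0/v,1/0/E,0/1/N,-1/0/W,0/-1/S,1/1/NE,-1/1/NW,-1/-1/SW,1/-1/SE}
  \node[circle,draw,fill=white,inner sep=0pt,minimum size=18pt] at (\x,\y) {\scriptsize$\z$};
\foreach \x/\y/\z in {0.5/0.5/ne,-0.5/0.5/nw,-0.5/-0.5/sw,0.5/-0.5/se}
  \node[draw,fill=white,inner sep=2pt] at (\x,\y) {\scriptsize$g_{\z}$};
\end{tikzpicture}
\caption{The points of the grid with diagonals around a vertex $v$. Circles are vertices; boxes are centers of faces, labeled by their colors.}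
\label{fig:block}
\end{figure}

Each statement below concerns a vertex $v$ of depth at least $d$, and its proof uses only the block of radius $d$ around $v$. Rotations and reflections of this block map lines of $\mathcal T$ to lines of $\mathcal T$, and the reversal of a repetition is a repetition. So we may apply these symmetries and permute the colors freely. In proofs we put the origin at $v$, so that $E=(1,0)$ and $N=(0,1)$.

The cyclic word $(e,n,w,s)$ uses at most the three colors other than $f(v)$. Up to rotation, reflection and renaming of colors it is therefore one of
\[
aaaa,\qquad aaab,\qquad aabb,\qquad abab,\qquad abac,\qquad aabc ,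
\]
where different letters denote different colors. We call this the \emph{pattern} of $v$. A vertex is \emph{uniform} if its pattern is $aaaa$, and \emph{bent} if its pattern is $aabc$; in a bent vertex the two neighbors of equal color lie on a common face.

\begin{lemma}\label{lem:depth1}
No vertex of depth at least $1$ has pattern $aabb$ or $abab$.
\end{lemma}

\begin{proof}
Let $f(v)=0$. For $aabb$ let $e=n=1$ and $w=s=2$. The face rule in the northwest and southeast faces gives $nw=0$ and $g_{nw}=g_{se}=3$, so the segment $nw,g_{nw},f(v),g_{se}$ reads $0303$. For $abab$ let $e=w=1$ and $n=s=2$. The face rule in the southwest and northeast faces gives $sw=0$ and $g_{sw}=g_{ne}=3$, so $sw,g_{sw},f(v),g_{ne}$ reads $0303$.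
\end{proof}

The patterns $abac$ and $aaab$ cannot be excluded so quickly. For $abac$ with $f(v)=0$, $e=w=1$, $n=2$, $s=3$, the face rule colors all corners $0$, the northern faces $3$ and the southern faces $2$; both long diagonals read $03020$ from north to south, and the $3\times3$ block contains no repetition. We must look one step further. Both patterns have a pair of opposite neighbors of equal color, say $e=w$, and then the row forbids $f(2,0)=f(v)$. This restricts the pattern of $E$, and the next two lemmas turn the restriction into a contradiction.

\begin{lemma}\label{lem:odd}
Let $v$ have depth at least $1$ and pattern $aaab$, with $n=w=s\ne e$. Then $g_{nw}=g_{sw}=e$.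
\end{lemma}

\begin{proof}
Let $f(v)=0$, $n=w=s=1$, $e=2$. The face rule gives $ne=0$ and $g_{ne}=3$. The segment $g_{sw},f(v),g_{ne},ne$ reads $g_{sw}\,0\,3\,0$, so $g_{sw}\ne3$. The southwest face has corners of colors $0$ and $1$, so $g_{sw}=2$. Reflection in the row through $v$ gives $g_{nw}=2$.
\end{proof}

\begin{lemma}\label{lem:east}
Let $v$ have depth at least $2$, and suppose $e=w$ and $ne=se=f(v)$. Then $g_{ne}=g_{se}$.
\end{lemma}

\begin{proof}
Let $f(v)=0$ and $e=w=1$. The west, north and south neighbors of $E$ are $v$, $NE$, $SE$, all of color $0$. Moreover $f(2,0)\ne0$, since otherwise $W,v,E,(2,0)$ reads $1010$. So Lemma~\ref{lem:odd} applies to $E$ and says that the northwest and southwest faces at $E$ have the same color. These are the northeast and southeast faces at $v$.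
\end{proof}

\begin{lemma}\label{lem:depth2}
Every vertex of depth at least $2$ is uniform or bent.
\end{lemma}

\begin{proof}
Let $f(v)=0$. By Lemma~\ref{lem:depth1} it remains to exclude $abac$ and $aaab$.

\emph{Pattern $abac$.} Let $e=w=1$, $n=2$, $s=3$. The face rule gives $ne=se=0$, $g_{ne}=3$ and $g_{se}=2$, contrary to Lemma~\ref{lem:east}.

\emph{Pattern $aaab$.} Let $e=n=w=1$ and $s=2$. The face rule gives $se=sw=0$ and $g_{se}=g_{sw}=3$, and Lemma~\ref{lem:odd}, rotated, gives $g_{ne}=g_{nw}=2$. The vertex $NE$ is a neighbor of $E$ and a corner of the northeast face, so $ne\notin\{1,2\}$. If $ne=0$, Lemma~\ref{lem:east} would give $g_{ne}=g_{se}$, which is false. So $ne=3$, and $nw=3$ by reflection in the column through $v$.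

Now consider $E$, of color $1$. Its west and south neighbors have color $0$ and its north neighbor has color $3$. Its east neighbor $(2,0)$ does not have color $0$, since otherwise $W,v,E,(2,0)$ reads $1010$, and it does not have color $3$, since otherwise $E$ has pattern $aabb$. So $f(2,0)=2$. In the face with corners $(1,0),(2,0),(2,1),(1,1)$ the opposite corners $(2,0)$ and $(1,1)$ have colors $2\ne3$, so $f(2,1)=f(1,0)=1$ by the face rule. The vertices $(-1,1),(0,1),(1,1),(2,1)$ now read $3131$.
\end{proof}

We shall use Lemma~\ref{lem:depth2} in the following form.

\begin{corollary}\label{cor:abc}
Let $v$ be a vertex of depth at least $2$.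
\begin{itemize}
\item[(a)] If $v$ is uniform, every neighbor of $v$ of depth at least $2$ is bent.
\item[(b)] If three neighbors of $v$ have the same color, $v$ is uniform.
\item[(c)] If two neighbors of $v$ have different colors, $v$ is bent. For a bent vertex, $e\ne w$, $n\ne s$, and each of the three colors other than its own occurs among its neighbors.
\end{itemize}
\end{corollary}

\begin{proof}
Parts (b) and (c) follow from Lemma~\ref{lem:depth2} and the shape of the words $aaaa$ and $aabc$. For (a) let $f(v)=0$ and $e=w=1$. If $E$ were uniform, then $f(2,0)=f(v)=0$ and $W,v,E,(2,0)$ would read $1010$.
\end{proof}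

\section{The checkerboard: period 4}\label{sec:checker}

Uniform vertices are never neighbors, but periods $1$ and $2$ do not prevent bent vertices from being neighbors (see Remark~\ref{rem:fails}). At a bent vertex the face rule settles three of the four corners. It says nothing about the fourth, which lies between the two neighbors of equal color, and this is where the period $4$ enters. For $z\in\{2,3\}$ we write $\bar z$ for the other element of $\{2,3\}$.

\begin{lemma}\label{lem:checker}
Let $v$ be a bent vertex of depth at least $3$. Then all four corners of $v$ have color $f(v)$, and all four neighbors of $v$ are uniform.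
\end{lemma}

\begin{proof}
Let $f(v)=0$, $e=n=1$, $w=2$, $s=3$. The face rule gives
\[
nw=sw=se=0,\qquad g_{nw}=3,\qquad g_{se}=2 .
\]
We claim that $ne=0$. Suppose instead that $ne=\tau\ne0$. As $NE$ is a neighbor of $E$, we have $\tau\in\{2,3\}$. We determine the colors on the diagonal $x+y=0$; Figure~\ref{fig:checker} shows the result.

The vertex $E=(1,0)$ has color $1$ and depth at least $2$. Its west and south neighbors have color $0$ and its north neighbor has color $\tau$. By Corollary~\ref{cor:abc}(c) it is bent and $f(2,0)=\bar\tau$. In the face with corners $(1,0),(2,0),(2,-1),(1,-1)$ the opposite corners $(2,0)$ and $(1,-1)$ have colors $\bar\tau\ne0$, so $f(2,-1)=f(1,0)=1$. The vertex $u=(1,-1)$ has color $0$ and depth at least $2$. Its north and east neighbors have color $1$ and its west neighbor has color $3$, so it is bent and $f(1,-2)=2$. The face rule in the southeast face at $u$, whose opposite corners $(2,-1)$ and $(1,-2)$ have colors $1$ and $2$, shows that this face has color $3$ and that $f(2,-2)=0$.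

The reflection in the line $x=y$, followed by the exchange of the colors $2$ and $3$, preserves our assumptions $e=n=1$, $w=2$, $s=3$, $ne\in\{2,3\}$. It exchanges the southeast face at $u$ with the northwest face at $u'=(-1,1)$. By the previous paragraph, the latter face has color $2$. Reading the diagonal $x+y=0$ from the center $(-\frac32,\frac32)$ to the vertex $(2,-2)$ we obtain
\[
2,\quad f(u')=0,\quad g_{nw}=3,\quad f(v)=0,\quad g_{se}=2,\quad f(u)=0,\quad 3,\quad f(2,-2)=0,
\]
that is, $2030\,2030$, a repetition of period $4$. This proves $ne=0$.

Each neighbor of $v$ has depth at least $2$ and has $v$ and two corners of $v$ as neighbors, all of color $0$. It is uniform by Corollary~\ref{cor:abc}(b).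
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[gray!50] (-2,-2) grid (2,2);
\draw[thick] (-1.5,1.5)--(2,-2);
\foreach \x/\y/\z in {-1/2/1,0/2/{\bar\tau},-2/1/3,-1/1/0,0/1/1,1/1/{\tau},-1/0/2,0/0/0,1/0/1,2/0/{\bar\tau},-1/-1/0,0/-1/3,1/-1/0,2/-1/1,1/-2/2,2/-2/0}
  \node[circle,draw,fill=white,inner sep=0pt,minimum size=14pt] at (\x,\y) {\small$\z$};
\foreach \x/\y/\z in {-1.5/1.5/2,-0.5/0.5/3,0.5/-0.5/2,1.5/-1.5/3}
  \node[draw,fill=white,inner sep=2pt] at (\x,\y) {\small$\z$};
\end{tikzpicture}
\caption{Forced colors around a bent vertex of color $0$ (in the middle) whose northeast corner has a color $\tau\in\{2,3\}$; here $\{\tau,\bar\tau\}=\{2,3\}$. Circles are vertices, boxes are centers of faces. The thick segment reads $2030\,2030$.}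
\label{fig:checker}
\end{figure}

The lemma propagates. A corner of $v$ is a neighbor of a uniform vertex, hence bent by Corollary~\ref{cor:abc}(a), and if its depth is at least $3$ the lemma applies to it again. As far as the depth allows, bent and uniform vertices form a checkerboard and all bent vertices have the same color.

\section{A diagonal with three colors}\label{sec:end}

In the checkerboard, every face has a bent corner and every uniform vertex has a bent neighbor. So a diagonal through uniform vertices avoids the color of the bent vertices altogether. We choose the diagonal that passes through the two equally colored neighbors of a bent vertex, where the sequence starts to alternate.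

\begin{proof}[Proof of Proposition~\ref{prop:Q}]
The neighbors $(0,0)$ and $(1,0)$ both have depth $4$; this is what the size of $Q$ is chosen for. By Lemma~\ref{lem:depth2} and Corollary~\ref{cor:abc}(a), one of them is bent. Move the origin to this vertex. The block $[-4,4]^2$ then lies in $Q$, the vertex $(a,b)$ has depth at least $4-\max(|a|,|b|)$, and we use only this block. By symmetry,
\[
f(0,0)=0,\qquad f(1,0)=f(0,1)=1,\qquad \{f(-1,0),f(0,-1)\}=\{2,3\}.
\]

\emph{Step 1: the vertices $d_k=(k,-k)$ with $|k|\le2$ are bent and have color $0$.} By Lemma~\ref{lem:checker} the neighbors of the origin are uniform and $d_1,d_{-1}$ have color $0$. The vertex $d_1=(1,-1)$ has depth at least $3$ and is a neighbor of the uniform vertex $(1,0)$, so it is bent by Corollary~\ref{cor:abc}(a). By Lemma~\ref{lem:checker} its corner $d_2$ has color $0$ and its neighbor $(2,-1)$ is uniform. Both $(2,-1)$ and $d_2=(2,-2)$ have depth at least $2$, so $d_2$ is bent by Corollary~\ref{cor:abc}(a). Reflection in $x=y$ gives the same for $d_{-1}$ and $d_{-2}$.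

\emph{Step 2: the diagonal $x+y=1$.} Let $a_k=(k,1-k)$, and let $g_k$ be the color of the face with opposite corners $a_k$ and $a_{k+1}$, so that the diagonal reads $\dots,f(a_k),g_k,f(a_{k+1}),\dots$. This face has the corner $d_k$; the vertex $d_k$ is the south neighbor of $a_k$ and the west neighbor of $a_{k+1}$. By Step 1,
\[
g_k\ne0\quad(-2\le k\le2),\qquad f(a_k)\neq0\quad(-2\le k\le3).
\]
We have $f(a_0)=f(a_1)=1$, so $m:=g_0$ lies in $\{2,3\}$. The segment $a_0,g_0,a_1,g_1$ reads $1\,m\,1\,g_1$, so $g_1\ne m$; also $g_1\ne0,1$, and therefore $g_1=\bar m$. The segment $g_{-1},a_0,g_0,a_1$ reads $g_{-1}\,1\,m\,1$, and in the same way $g_{-1}=\bar m$. Hence $f(a_2)$ and $f(a_{-1})$ lie in $\{1,m\}$.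

\emph{Step 3: the alternation continues on one side.} The bent vertex $d_1$ has east neighbor $a_2$ and west neighbor $(0,-1)$, and the bent vertex $d_{-1}$ has north neighbor $a_{-1}$ and south neighbor $(-1,0)$. Corollary~\ref{cor:abc}(c) gives
\begin{equation}\label{eq:opp}
f(a_2)\ne f(0,-1),\qquad f(a_{-1})\ne f(-1,0).
\end{equation}
One of $f(0,-1)$, $f(-1,0)$ equals $m$, so $f(a_2)$ and $f(a_{-1})$ are not both equal to $m$. The reflection in $x=y$ preserves our normalization, fixes the face of color $g_0$, and exchanges $a_2$ with $a_{-1}$. So we may assume $f(a_2)=1$. The segment $a_1,g_1,a_2,g_2$ reads $1\,\bar m\,1\,g_2$, so $g_2\ne\bar m$; also $g_2\ne 0,1$, and therefore $g_2=m$.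

\emph{Step 4: both ends break the alternation.} The seven points from $g_{-1}$ to $g_2$ read
\[
\bar m\,1\,m\,1\,\bar m\,1\,m .
\]
A letter $1$ at the left end gives $1\bar m1m\,1\bar m1m$, and a letter $1$ at the right end gives $\bar m1m1\,\bar m1m1$; both are repetitions of period $4$. So $f(a_{-1})\ne1$ and $f(a_3)\ne1$. By Step 2, $f(a_{-1})=m$. Since $f(a_3)\ne0$ and $f(a_3)\ne g_2=m$, we get $f(a_3)=\bar m$.

\emph{Step 5: the vertex $(1,-2)$ has no color.} See Figure~\ref{fig:end}. From $f(a_{-1})=m$ and \eqref{eq:opp} we get $f(-1,0)=\bar m$, hence $f(0,-1)=m$. The bent vertex $d_1$ has north and east neighbors $a_1,a_2$ of color $1$ and west neighbor $(0,-1)$ of color $m$, so its south neighbor has color $f(1,-2)=\bar m$ by Corollary~\ref{cor:abc}(c). But then the bent vertex $d_2$ has west neighbor $(1,-2)$ and east neighbor $a_3=(3,-2)$ of the same color $\bar m$, contrary to Corollary~\ref{cor:abc}(c).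
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[gray!50] (-2,-2) grid (3,2);
\draw[thick] (-1,2)--(3,-2);
\foreach \x/\y in {-2/2,-1/1,0/0,1/-1,2/-2}
  \node[circle,draw,fill=gray!25,inner sep=0pt,minimum size=14pt] at (\x,\y) {\small$0$};
\foreach \x/\y/\z in {-1/2/m,0/1/1,1/0/1,2/-1/1,3/-2/{\bar m},-1/0/{\bar m},0/-1/m,1/-2/?}
  \node[circle,draw,fill=white,inner sep=0pt,minimum size=14pt] at (\x,\y) {\small$\z$};
\foreach \x/\y/\z in {-0.5/1.5/{\bar m},0.5/0.5/m,1.5/-0.5/{\bar m},2.5/-1.5/m}
  \node[draw,fill=white,inner sep=2pt] at (\x,\y) {\small$\z$};
\end{tikzpicture}
\caption{The final contradiction, with $\{m,\bar m\}=\{2,3\}$. The shaded vertices are bent, and the thick segment lies on $x+y=1$. The vertex marked $?$ must have color $\bar m$, because the shaded vertex above it needs all of $1,2,3$ among its neighbors; it must not have color $\bar m$, because the shaded vertex to its right needs different east and west neighbors.}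
\label{fig:end}
\end{figure}

With Proposition~\ref{prop:Q}, Theorem~\ref{thm:main} and Corollary~\ref{cor:sizes} are proved.

\section{Four colors avoid the periods 1, 2, 3}\label{sec:four}

In Lemma~\ref{lem:checker} the contradiction was a diagonal of the form $c\,z\,c\,\bar z\,c\,z\,c\,\bar z$. If the period $4$ is permitted, we can build a coloring in which every diagonal $x+y=k$ has this form.

\begin{proof}[Proof of Proposition~\ref{prop:four}]
Call $x+y$ the \emph{level} of a point $(x,y)$ of $\mathcal T$, and call $2$ and $3$ the \emph{star colors}. Color the vertex $(i,j)$ by
\[
0,\ 1,\ *,\ 1,\ 0,\ *\qquad\text{according as its level is}\qquad 0,\ 1,\ 2,\ 3,\ 4,\ 5 \pmod 6,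
\]
where $*=2$ if $i$ is even and $*=3$ if $i$ is odd. A face whose center has level $\lambda$ has its lower left corner on level $\lambda-1$, its upper right corner on level $\lambda+1$, and two corners on level $\lambda$ whose first coordinates have different parity. The table shows that the corners of every face use exactly three colors, and we give the face the fourth.
\[
\begin{array}{c|cccccc}
\lambda \bmod 6 & 0&1&2&3&4&5\\ \hline
\text{lower left corner} & z&0&1&z&1&0\\
\text{corners on level }\lambda & 0,0&1,1&2,3&1,1&0,0&2,3\\
\text{upper right corner} & 1&z&1&0&z&0\\ \hline
\text{face} & \bar z&\bar z&0&\bar z&\bar z&1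
\end{array}
\]
Here $z$ is the star color of the corner in question. Diagonals contain no repetition of period $1$ by construction, and rows and columns contain none because cyclically consecutive entries of $0\,1*1\,0\,*$ differ. Let $(c_i)$ be the sequence of colors on a line. A repetition of period $t$ requires $c_i=c_{i+t}$ for $t$ consecutive values of $i$.

\emph{Rows and columns.} Index the sequence by the level. For $i\equiv0,\dots,5$ the pairs $(c_i,c_{i+2})$ are $(0,*),(1,1),(*,0),(1,*),(0,0),(*,1)$, so equality holds only for $i\equiv1,4$, never for two consecutive $i$. The pairs $(c_i,c_{i+3})$ are $(0,1),(1,0),(*,*),(1,0),(0,1),(*,*)$, so equality is possible only for $i\equiv2,5$, never for three consecutive $i$.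

\emph{Diagonals $x+y=k$.} All points have level $k$. If $k\equiv2,5$, the faces have a constant color $c\in\{0,1\}$ and the vertices have star colors, which alternate because the first coordinate changes by one at each step. Otherwise the vertices have a constant color $c\in\{0,1\}$, and the faces have star colors, which alternate for the same reason. In both cases the sequence is $\dots c\,2\,c\,3\,c\,2\,c\,3\dots$. Of two consecutive equalities $c_i=c_{i+2}$ one compares $2$ with $3$, and each equality $c_i=c_{i+3}$ compares $c$ with a star color.

\emph{Diagonals $x-y=k$.} The level increases by one at each step, and the vertices are the points whose level has the parity of $k$. For even $k$ the levels $0,\dots,5$ read $0\,\bar z\,z\,\bar z\,0\,1$, where $z$ is the color of the vertex on level $2$; this vertex is the upper right corner of the face on level $1$ and the lower left corner of the face on level $3$. For odd $k$ the levels $3,4,5,0,1,2$ read $1\,\bar z\,z\,\bar z\,1\,0$, where $z$ is the color of the vertex on level $5$. The two forms differ by the exchange of $0$ and $1$, so consider the first, and let $z'$ be the value of $z$ in the next block. The pairs $(c_i,c_{i+2})$ are $(0,z),(\bar z,\bar z),(z,0),(\bar z,1),(0,0),(1,\bar z')$,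 so equality never holds for two consecutive $i$. The star colors occupy the same three consecutive places in every block of six, so exactly one of $c_i,c_{i+3}$ is a star color and $c_i\neq c_{i+3}$.

This proves the first claim. The second follows from Corollary~\ref{cor:sizes}.
\end{proof}

\begin{remark}\label{rem:fails}
This coloring shows that Lemma~\ref{lem:checker} fails without the period $4$. The origin has color $0$ and $(e,n,w,s)=(1,1,3,2)$, so it is bent, but its corner $(1,1)$ has color $3$, and its neighbor $(1,0)$, with $(e,n,w,s)=(2,3,0,0)$, is bent too.
\end{remark}

\section{Six colors suffice for the infinite grid}\label{sec:six}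

We need nonrepetitive words indexed by $\mathbb Z$, and these come from Thue's theorem by compactness. For each $n$ take a nonrepetitive word over three letters with positions $-n,\dots,n$. Infinitely many of these words agree in position $0$, infinitely many of those agree in positions $\pm1$, and so on. Every finite segment of the resulting bi-infinite word is a segment of one of the chosen words, so it is nonrepetitive. We also use two observations. If a letter-to-letter map sends a sequence to a nonrepetitive sequence, the original sequence is nonrepetitive, because such a map sends repetitions to repetitions; in particular an injective renaming of letters preserves nonrepetitiveness. The second observation suits lines on which every other point has the same color.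

\begin{lemma}\label{lem:alt}
Consider a sequence $\dots y_1z_1y_2z_2\dots$ in which $(z_i)$ is nonrepetitive. It contains no repetition of even period. If all $y_i$ equal one letter $c$ and no $z_i$ equals $c$, the sequence is nonrepetitive.
\end{lemma}

\begin{proof}
A repetition of period $2r$ contains $2r$ consecutive terms of $(z_i)$, and each of the first $r$ equals the term $r$ places later; this is a repetition in $(z_i)$. A repetition of odd period equates some $y_i$ with some $z_j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:six}]
We start from the checkerboard of Section~\ref{sec:checker}. Call a vertex $(i,j)$ even or odd according to the parity of $i+j$, and give an odd vertex the coordinates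
\[
u=\tfrac12(i+j-1),\qquad w=\tfrac12(i-j-1),
\]
writing it as $[u,w]$. Every face has exactly two odd corners, and they are opposite. If they are the lower left and upper right corners, they have the form $[u,w],[u+1,w]$; we call this face $F(u,w)$, and its center lies on $x+y=2u+2$ and $x-y=2w+1$. Otherwise they have the form $[u,w],[u,w+1]$; we call this face $H(u,w)$, and its center lies on $x+y=2u+1$ and $x-y=2w+2$. The diagonals therefore fall into four families:
\[
\begin{array}{l|l|l}
\text{line} & \text{vertices} & \text{faces}\\ \hline
x+y=2u+2 & \text{even} & F(u,w),\ w\in\mathbb Z\\
x-y=2w+2 & \text{even} & H(u,w),\ u\in\mathbb Z\\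
x+y=2u+1 & [u,w],\ w\in\mathbb Z & H(u,w),\ w\in\mathbb Z\\
x-y=2w+1 & [u,w],\ u\in\mathbb Z & F(u,w),\ u\in\mathbb Z
\end{array}
\]
Let $s\colon\mathbb Z\to\{1,2,3\}$ and $p,q\colon\mathbb Z\to\{A,B,C\}$ be nonrepetitive. Color all even vertices $0$ and color $[u,w]$ with $s(u)$. Along a row or column $0$ alternates with consecutive terms of $s$, because moving two steps raises $u$ by one. These lines are nonrepetitive by Lemma~\ref{lem:alt}.

If we allow $A,B,C$ as three further colors, we can color $F(u,w)$ with $q(w)$ and $H(u,w)$ with $p(u+w)$. In the four families, $0$ alternates with $q$, $0$ with $p$, the constant $s(u)$ with $p$, and the constant $q(w)$ with $s$, so Lemma~\ref{lem:alt} gives a nonrepetitive coloring with seven colors. To save one color we keep two new colors $4,5$ and borrow the third letter from $\{1,2,3\}$, choosing at each face a color that its odd corners do not have.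

For $H(u,w)$ both odd corners have color $s(u)$. Fix $\tau(u)\in\{1,2,3\}\setminus\{s(u)\}$ and color $H(u,w)$ with $4$, $5$, $\tau(u)$ according as $p(u+w)=A,B,C$.

For $F(u,w)$ the odd corners have the different colors $s(u)$ and $s(u+1)$; let $\theta(u)$ be the third element of $\{1,2,3\}$. If the same letter of $q$ were replaced by $\theta(u)$ for all $u$, then some lines of the last family would use only the colors $1,2,3$ and we would have no control over them. So we let the replaced letter rotate with $u$. Let $\alpha(u)=A,B,C$ according as $u\equiv0,1,2\pmod3$, let $\varphi_u\colon\{A,B,C\}\to\{\theta(u),4,5\}$ be a bijection with $\varphi_u(\alpha(u))=\theta(u)$, and color $F(u,w)$ with $\varphi_u(q(w))$. The colors used are $0,\dots,5$, and no face has color $0$. We check the four families.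

\emph{Lines $x+y=2u+2$.} The color $0$ alternates with $\varphi_u(q(w))$, $w\in\mathbb Z$, an injective renaming of $q$. Lemma~\ref{lem:alt} applies.

\emph{Lines $x-y=2w+2$.} The color $0$ alternates with the colors of $H(u,w)$, $u\in\mathbb Z$. The map $4\mapsto A$, $5\mapsto B$, $1,2,3\mapsto C$ sends these colors to $p(u+w)$, so they form a nonrepetitive sequence. Lemma~\ref{lem:alt} applies.

\emph{Lines $x+y=2u+1$.} The color $s(u)$ alternates with the colors of $H(u,w)$, $w\in\mathbb Z$. These lie in $\{4,5,\tau(u)\}$, so they differ from $s(u)$, and they form an injective renaming of $p$. Lemma~\ref{lem:alt} applies.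

\emph{Lines $x-y=2w+1$.} The sequence is $\dots s(u)\,G(u)\,s(u+1)\,G(u+1)\dots$ with $G(u)=\varphi_u(q(w))$. Even periods are excluded by Lemma~\ref{lem:alt}, since $s$ is nonrepetitive. Period $1$ is excluded since $G(u)\in\{\theta(u),4,5\}$ differs from $s(u)$ and $s(u+1)$. A repetition of odd period $t\ge3$ contains $t$ consecutive terms $G(u)$ and equates each of them with a term of $s$, so at least three consecutive terms $G(u)$ lie in $\{1,2,3\}$. But $G(u)\in\{1,2,3\}$ means $\alpha(u)=q(w)$, which for fixed $w$ holds for only one residue class of $u$ modulo $3$.

So the coloring is nonrepetitive. By Corollary~\ref{cor:sizes}, four colors do not suffice for $\mathcal T$.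
\end{proof}

\begin{thebibliography}{9}

\bibitem{NCLA}
\emph{Nonrepetitive colorings of line arrangements},
\texttt{http://mittag-leffler.se/sites/default/files/IML-1314s-49.pdf}.

\bibitem{Thue}
Thue, 1906.

\end{thebibliography}
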